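\title{Computable bi-orders on metabelian groups}

\begin{abstract}
We construct a computable bi-orderable metabelian group $G=M\rtimes\mathbb{Z}^2$ such that no computable copy of $G$ has a computable bi-order. On every computable copy of this group, the Turing degrees that compute a bi-order are exactly the PA degrees. Infinite generation is necessary: every finitely generated bi-orderable metabelian group has a computable copy, and each of its computable copies has a computable bi-order.
\end{abstract}

\section{Introduction}

A \emph{bi-order} on a group $G$ is a strict linear order $<$ such that $a<b$ implies $ca<cb$ and $ac<bc$ for all $a,b,c\in G$, and $G$ is \emph{bi-orderable} if it has one. A \emph{computable group} is a group whose domain is a computable set of natural numbers and whose multiplication is a computable function. A \emph{computable copy} of $G$ is a computable group isomorphic to $G$, and a bi-order on a computable group is \emph{computable} if the relation $<$ is a computable set of pairs.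

To bi-order a group is to give a sign to each nontrivial element, subject to infinitely many compatibility conditions, and the existence of a consistent choice does not say that an algorithm can make it. A failure on one copy may be the fault of that copy, so the question that concerns the group itself is whether \emph{some} computable copy carries a computable bi-order. Solomon proved that this is so for every bi-orderable computable abelian group. Darbinyan constructed a bi-orderable computable group, solvable of derived length $3$, for which it is not so. Between the two lie the \emph{metabelian} groups, the solvable groups of derived length $2$. The following question is posed in \cite{source}.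

\begin{quote}
\emph{Does every bi-orderable computable metabelian group have a computable copy with a computable bi-order?}
\end{quote}

In a torsion-free abelian group the signs of independent elements can be prescribed at will, by a lexicographic order. In a nonabelian group conjugate elements must have the same sign, and this is what forces information into an order. In a metabelian group the conjugation that matters is an action of one abelian group on another, so the constraints are those of a module over a commutative ring such as $\mathbb{Q}[x_1^{\pm1},\dots,x_r^{\pm1}]$, where the basic algorithmic questions are decidable. One would therefore guess that the answer is yes. The guess is right for finitely generated groups and wrong in general.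

For a group $H$ with domain contained in $\mathbb{N}$ and a bi-order $<$ on $H$, we say that $(H,<)$ \emph{computes} a set $S$ if $S$ is computable from an oracle for the domain, the multiplication and the order of $H$. A set $S$ \emph{separates} $B$ from $C$ if $B\subseteq S$ and $S\cap C=\emptyset$.

\begin{theorem}\label{thm:A}
Let $B,C\subseteq\mathbb{N}$ be disjoint computably enumerable sets. There is a computable, bi-orderable, metabelian group $G=M\rtimes\mathbb{Z}^2$, with $M$ a $\mathbb{Q}$-vector space, such that for every group $H\cong G$ with domain contained in $\mathbb{N}$ and every bi-order $<$ on $H$, the pair $(H,<)$ computes a set that separates $B$ from $C$.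
\end{theorem}

Let $\varphi_0,\varphi_1,\dots$ be the standard list of partial computable functions, and put
\begin{equation}\label{eq:BC}
B=\{e:\varphi_e(e)=0\},\qquad C=\{e:\varphi_e(e)=1\}.
\end{equation}
No computable set $S$ separates these: if $\varphi_e$ is the characteristic function of $S$, then $e\in S$ gives $e\in C$, and $e\notin S$ gives $e\in B$. So for these sets no computable copy of $G$ has a computable bi-order, and \emph{the answer to the question is no}. Recall that a Turing degree is a \emph{PA degree} if it computes a complete consistent extension of Peano arithmetic.

\begin{corollary}\label{cor:PA}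
Let $G$ be the group of Theorem~\ref{thm:A} for the sets \eqref{eq:BC}, and let $H$ be any computable copy of $G$. A Turing degree computes a bi-order on $H$ if and only if it is a PA degree.
\end{corollary}

This is the worst possible behavior, since a PA degree computes a bi-order on any bi-orderable computable group (see the proof of the corollary).

\begin{theorem}\label{thm:B}
Every finitely generated bi-orderable metabelian group has a computable copy, and every computable copy of it has a computable bi-order.
\end{theorem}

Section~\ref{sec:orders} translates bi-orders into invariant orders on modules. Section~\ref{sec:counter} proves Theorem~\ref{thm:A}: each summand of $M$ stores one bit in the choice between the two real embeddings of a quadratic field. Sections~\ref{sec:reduce}--\ref{sec:local} prove Theorem~\ref{thm:B}: we reduce to a prime quotient of a Laurent polynomial ring, extract finitely much data from an arbitrary invariant order, and build a computable order from the data. The intermediate case of infinitely generated groups $M\rtimes\mathbb{Z}$ is not treated here.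

\section{Bi-orders and invariant orders on modules}\label{sec:orders}

A bi-order on $G$ is determined by its \emph{positive cone} $G^+=\{g:g>1\}$, through $a<b\iff a^{-1}b\in G^+$. The sets that arise are exactly those with
\begin{equation}\label{eq:cone}
G^+G^+\subseteq G^+,\qquad G=G^+\sqcup\{1\}\sqcup (G^+)^{-1},\qquad gG^+g^{-1}=G^+\ \ (g\in G).
\end{equation}
The \emph{sign} of $g\ne1$ is $+$ if $g>1$ and $-$ if $g<1$. By \eqref{eq:cone}, conjugate elements have the same sign, and $g^k$ has the sign of $g$ for $k\ge1$ and the opposite sign for $k\le-1$. In particular a bi-orderable group is torsion-free.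

\begin{lemma}\label{lem:roots}
In a bi-ordered group, if $g^k$ commutes with $h$ for some $k\ge1$, then $g$ commutes with $h$.
\end{lemma}

\begin{proof}
Inequalities can be multiplied: $a<b$ and $c<d$ give $ac<bc<bd$. So $hgh^{-1}>g$ would give $hg^kh^{-1}=(hgh^{-1})^k>g^k$, and $hgh^{-1}<g$ would give the reverse inequality.
\end{proof}

Let $A$ be an abelian group, written multiplicatively, and let $V$ be a $\mathbb{Z}[A]$-module. An \emph{$A$-order} on $V$ is a bi-order of the additive group of $V$ such that $v>0$ implies $av>0$ for all $a\in A$. Only the elements of $A$ are required to preserve signs; if $V$ happens to be a ring, an $A$-order need not be a ring order. If $V$ is a $\mathbb{Q}$-vector space, multiplication by a positive rational $k/l$ preserves signs, because $l\cdot(k/l)v=kv$.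

\begin{lemma}\label{lem:ext}
Let $M$ be an abelian normal subgroup of $G$ with $A=G/M\cong\mathbb{Z}^r$, and let $A$ act on $M$ by conjugation. A bi-order on $G$ restricts to an $A$-order on $M$. Conversely, given an $A$-order on $M$, declare $g>1$ if the image of $g$ in $\mathbb{Z}^r$ is lexicographically positive, or if $g\in M$ and $g$ is positive in $M$. This is a bi-order on $G$.
\end{lemma}

\begin{proof}
The first claim holds because conjugation preserves signs. For the second we check \eqref{eq:cone}. If $g,h>1$, their images in $\mathbb{Z}^r$ are nonnegative; either one is positive, and so is the image of $gh$, or both elements are positive in $M$, and so is $gh$. Inversion reverses the sign in $\mathbb{Z}^r$ and in $M$. Conjugation fixes the image in the abelian group $A$ and acts on $M$ as an element of $A$.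
\end{proof}

Almost every order in this paper is read off from a leading term, in the following sense.

\begin{lemma}\label{lem:filt}
Let $V$ be an abelian group with subgroups $F_i\subseteq F_{i+1}$ $(i\in\mathbb{Z})$ such that $\bigcup_iF_i=V$ and $\bigcap_iF_i=0$, and let each factor $F_i/F_{i-1}$ be ordered. For $v\ne0$ let $\ell(v)$ be the least $i$ with $v\in F_i$, and declare $v>0$ if the class of $v$ in $F_{\ell(v)}/F_{\ell(v)-1}$ is positive. This is an order of the group $V$. It is preserved by every automorphism $a$ of $V$ for which there is a $c\in\mathbb{Z}$ such that $aF_i=F_{i+c}$ for all $i$ and the induced maps $F_i/F_{i-1}\to F_{i+c}/F_{i+c-1}$ preserve signs.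
\end{lemma}

\begin{proof}
The least index exists because the union is $V$ and the intersection is $0$, and the class of $v$ at that index is nonzero. We have $\ell(-v)=\ell(v)$, with the opposite class. Let $u,v>0$. If $\ell(u)>\ell(v)$, then $u+v$ has the index and the class of $u$. If $\ell(u)=\ell(v)$, the class of $u+v$ at this index is a sum of two positive classes, so it is positive and in particular nonzero. Finally $\ell(av)=\ell(v)+c$, and the class of $av$ is the image of the class of $v$.
\end{proof}

We call this the \emph{leading-term order}. Finite chains and decreasing chains are covered by reindexing and allowing zero factors.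

\section{The counterexample}\label{sec:counter}

\subsection{One bit in a quadratic field}

Let $K=\mathbb{Q}(\sqrt2)$, with its embeddings $\iota^{\pm}:K\to\mathbb{R}$ sending $\sqrt2$ to $\pm\sqrt2$. Each embedding orders the additive group of $K$. Let $x$ act on $K$ as multiplication by $a=2+\sqrt2$. Since $\iota^{\pm}(a)=2\pm\sqrt2>0$, both orders are $x$-invariant, and each gives a bi-order of $K\rtimes\langle x\rangle$ by Lemma~\ref{lem:ext}. The group can express multiplication by $\sqrt2$: if $h$ is the element $m\ne0$ of $K$, then
\[
k=xhx^{-1}h^{-2}\quad\text{is the element}\quad (a-2)m=\sqrt2\,m .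
\]
As $\iota^\pm(\sqrt2\,m)=\pm\sqrt2\,\iota^\pm(m)$, the elements $h$ and $k$ have the same sign under $\iota^+$ and opposite signs under $\iota^-$. ``Do $h$ and $k$ have the same sign?'' is the bit, and $x$ leaves it free.

Now add a second generator $y$, commuting with $x$, and fix an integer $N\ge1$. If $y$ acts as $N\sqrt2$, then $yhy^{-1}=k^N$, so in \emph{every} bi-order $h$ and $k$ have the same sign; a bi-order exists, by $\iota^+$. If $y$ acts as $-N\sqrt2$, then $yhy^{-1}=k^{-N}$, the signs are always opposite, and a bi-order exists by $\iota^-$, since $\iota^-(-N\sqrt2)=N\sqrt2>0$. The generator $x$ cannot be dropped: the automorphism $\sqrt2\mapsto-\sqrt2$ of $K$ carries multiplication by $N\sqrt2$ to multiplication by $-N\sqrt2$, so $y$ alone does not distinguish the two cases. The role of $x$ is to name one square root of $2$ without committing to its sign.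

We want the $n$th bit forced one way for $n\in B$ and the other way for $n\in C$. There are two difficulties. First, the group must be computable while $B$ and $C$ are only enumerable, so we cannot wait to learn the fate of $n$. We start instead with $K[Y^{\pm1}]$, where $y$ acts as the indeterminate $Y$ and nothing is forced, and impose $Y=\pm N\sqrt2$ if and when $n$ appears. The freedom in $N$ lets us do so without killing any element already declared nonzero. Second, the bit must be found in an arbitrary copy $H$, where the summands are not labeled. We use a different prime for each $n$, so that the minimal polynomial of the action of $x$ identifies the $n$th summand.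

\subsection{Construction of the group}

Let $p_0<p_1<\cdots$ be the primes, $K_n=\mathbb{Q}(\sqrt{p_n})$ and $a_n=p_n+\sqrt{p_n}\in K_n$. Let $\iota_n^\pm:K_n\to\mathbb{R}$ send $\sqrt{p_n}$ to $\pm\sqrt{p_n}$. Since $p_n>\sqrt{p_n}$, both $\iota_n^\pm(a_n)$ are positive. Let $R_n=K_n[Y,Y^{-1}]$, with its elements coded by natural numbers uniformly in $n$ (an element is a finite list of exponents and pairs of rationals). Fix a computable enumeration of $B$ and $C$ in stages, in which each $n\in B\cup C$ enters at exactly one stage.

If $n$ enters at stage $s$, put $\beta_n=N_n\sqrt{p_n}$ if $n\in B$ and $\beta_n=-N_n\sqrt{p_n}$ if $n\in C$, where $N_n\ge1$ is the least integer for which $f(\beta_n)\neq0$ for every nonzero $f\in R_n$ with code at most $s$. It exists, because finitely many nonzero Laurent polynomials have finitely many roots, and it is computable from $n$ and $s$. Let $I_n=\{f\in R_n:f(\beta_n)=0\}$, the ideal generated by $Y-\beta_n$. If $n\notin B\cup C$, let $I_n=0$. Put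
\[
M_n=R_n/I_n,\qquad M=\bigoplus_nM_n .
\]
Let $x$ act on the $K_n$-vector space $M_n$ as multiplication by $a_n$, and $y$ as multiplication by $Y$. These are commuting automorphisms of $M$. Let $G=M\rtimes\mathbb{Z}^2$ be the set $M\times\mathbb{Z}^2$ with
\[
(m,i,j)(m',i',j')=(m+x^iy^jm',\,i+i',\,j+j'),
\]
and write $x=(0,1,0)$, $y=(0,0,1)$; conjugation by these elements acts on $M$ as just described.

\begin{lemma}\label{lem:G}
The group $G$ is metabelian, computable and bi-orderable.
\end{lemma}

\begin{proof}
The groups $M$ and $G/M$ are abelian, and $x$ acts nontrivially on $M_n\neq0$ because $a_n\ne1$. So $G$ has derived length $2$.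

The ideals $I_n$ are uniformly computable. Indeed, let $0\ne f\in R_n$ have code $c$. If $n$ enters $B\cup C$ at a stage $s\ge c$, then $f(\beta_n)\neq0$ by the choice of $N_n$, and if $n$ never enters then $I_n=0$. So $f\in I_n$ if and only if $n$ enters at a stage $s<c$ and $f(\beta_n)=0$, which is decidable. Hence $M$ is the quotient of the computable group $\bigoplus_nR_n$ by the computable subgroup $\bigoplus_nI_n$. Representing each coset by its element of least code makes $M$ a computable group. Multiplication by $a_n^{\pm1}$ and $Y^{\pm1}$ is computable uniformly in $n$, so $G$ is computable.

For the order, let $A=\langle x,y\rangle\cong\mathbb{Z}^2$. We first give each $M_n$ an $A$-order. If $n\in B\cup C$, then $f\mapsto f(\beta_n)$ identifies $M_n$ with $K_n$, and $x,y$ act as $a_n,\beta_n$. Order $K_n$ through $\iota_n^+$ if $n\in B$ and through $\iota_n^-$ if $n\in C$. In both cases $a_n$ has positive image and $\beta_n$ has image $N_n\sqrt{p_n}>0$. If $n\notin B\cup C$, then $M_n=K_n[Y^{\pm1}]$; declare $f>0$ if $\iota_n^+$ of its top coefficient is positive. This is the leading-term order for the filtration by top degree, with $x$ preserving and $y$ shifting the filtration. Now apply Lemma~\ref{lem:filt}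 to $F_i=\bigoplus_{n\le i}M_n$: the sign of $m\in M$ is the sign of its nonzero component of largest index. This is an $A$-order on $M$, and Lemma~\ref{lem:ext} finishes the proof.
\end{proof}

\subsection{Reading the bits}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $\psi:G\to H$ be an isomorphism, $<$ a bi-order on $H$, and $X=\psi(x)$. Our algorithm is given this one element of $H$ and nothing else about $\psi$. With the oracle it can list $H$, multiply, and find the identity and inverses by search. For each $n$ it searches for a commutator $h=uvu^{-1}v^{-1}\ne1$ in $H$ with
\begin{equation}\label{eq:find}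
X^2hX^{-2}\cdot(XhX^{-1})^{-2p_n}\cdot h^{\,p_n^2-p_n}=1 .
\end{equation}

\emph{Every solution comes from $M_n$.} Let $h=\psi(m)$. Since $G/M$ is abelian, the commutator $m$ lies in $M$; this is why we ask for a commutator. Written additively, \eqref{eq:find} says $\bigl((x-p_n)^2-p_n\bigr)m=0$. On the $K_j$-vector space $M_j$ this operator is the scalar
\[
(a_j-p_n)^2-p_n=(p_j-p_n)^2+(p_j-p_n)+2(p_j-p_n)\sqrt{p_j},
\]
which is $0$ if and only if $j=n$, as $\sqrt{p_j}$ is irrational. So all components of $m$ other than the $n$th vanish, and $m\in M_n\setminus\{0\}$.

\emph{A solution exists.} For $0\ne m'\in M_n$ the commutator of $x$ and $m'$ is $(a_n-1)m'$, a nonzero element of $M_n$, and the scalar above is $0$ for $j=n$.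

Let $h_n=\psi(m)$ be the first solution found, let
\[
k_n=Xh_nX^{-1}h_n^{-p_n}=\psi\bigl((a_n-p_n)m\bigr)=\psi(\sqrt{p_n}\,m)\neq1,
\]
and let $S$ be the set of $n$ for which $h_n$ and $k_n$ have the same sign. Then $(H,<)$ computes $S$. If $n\in B\cup C$, then $y$ acts on $M_n$ as $\beta_n$, so
\[
\psi(y)h_n\psi(y)^{-1}=\psi(\beta_nm)=k_n^{\pm N_n},
\]
with $+$ for $n\in B$ and $-$ for $n\in C$. The left side has the sign of $h_n$. The right side has the sign of $k_n$ if $n\in B$ and the opposite sign if $n\in C$. Thus $B\subseteq S$ and $S\cap C=\emptyset$. With Lemma~\ref{lem:G}, this proves the theorem.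
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:PA}]
A \emph{$\Pi^0_1$ class} is the set of infinite paths through a computable subtree of $2^{<\mathbb{N}}$; equivalently, the set of all subsets of $\mathbb{N}$ that satisfy a computable list of conditions, each a Boolean condition on the membership of finitely many numbers. By Jockusch and Soare \cite{JS}, the following are equivalent for a degree $\mathbf d$: it is a PA degree; it computes a set separating the sets \eqref{eq:BC}; every nonempty $\Pi^0_1$ class has a $\mathbf d$-computable member.

If $\mathbf d$ computes a bi-order on the computable group $H$, it computes a separating set by Theorem~\ref{thm:A}, so it is PA. Conversely, let $H$ be any bi-orderable computable group. A set $T\subseteq\mathbb{N}$ is a positive cone of $H$ if and only if it contains no number outside $H$, does not contain the identity, contains exactly one of $g,g^{-1}$ for each $g\ne1$, and contains $gh$ whenever $g,h\in T$ and $hgh^{-1}$ whenever $g\in T$, $h\in H$. So the positive cones form a nonempty $\Pi^0_1$ class. A PA degree computes a member, and hence a bi-order.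
\end{proof}

\begin{remark}
Each $M_n$ is generated by $1$ as a module over $\mathbb{Q}[x^{\pm1},y^{\pm1}]$, since $K_n=\mathbb{Q}[a_n]$, and the order put on $M_n$ in Lemma~\ref{lem:G} is computable once we know whether $n$ lies in $B$, in $C$ or in neither. Each summand needs finitely much information; the obstruction is that there are infinitely many summands. The rest of the paper shows that a finitely generated module never needs more than finitely much information.
\end{remark}

\section{Finitely generated groups: reduction to prime quotients}\label{sec:reduce}

From now on $A\cong\mathbb{Z}^r$, and $\Lambda=\mathbb{Q}[A]=\mathbb{Q}[x_1^{\pm1},\dots,x_r^{\pm1}]$, a Noetherian domain. An $A$-order on a $\Lambda$-module $V$ with generators $v_1,\dots,v_k$ is \emph{computable} if the set of $(\lambda_1,\dots,\lambda_k)\in\Lambda^k$ with $\sum\lambda_iv_i>0$ is computable. This does not depend on the generators, since two finite generating sets are related by a fixed matrix. The algorithms below may use finitely much fixed information, such as generators of a given ideal; we claim no procedure for finding it. We use the following standard consequence of Gr\"obner bases: if $E=\mathbb{Q}[z_1,\dots,z_s]/I$ is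 given by finitely many generators of $I$, then membership in a submodule of $E^k$ is decidable, uniformly in a finite generating set of the submodule. This applies to $\Lambda$, with one extra variable for each $x_i^{-1}$.

The core of Theorem~\ref{thm:B} is the following statement, proved in Sections~\ref{sec:point} and~\ref{sec:local}.

\begin{proposition}\label{prop:prime}
Let $P\subset\Lambda$ be a prime ideal and suppose that $D=\Lambda/P$ has an $A$-order. Then $D$ has a computable $A$-order.
\end{proposition}

To pass from $\Lambda/P$ to a general module $V$ we filter $V$ and use a leading-term order. The difficulty is that a quotient of an $A$-ordered module need not have an $A$-order: $\mathbb{Q}[x^{\pm1}]$ is ordered by the top coefficient, but on its quotient by $x+1$ the element $x$ acts as $-1$. Submodules do inherit $A$-orders, so we want a filtration that involves only primes $P$ for which $\Lambda/P$ embeds in $V$. These are the \emph{associated primes}: $\operatorname{Ass}(V)$ is the set of primes of the form $\operatorname{Ann}(v)$, $v\in V$. We recall four facts about a finitely generated module $T\neq0$ over a Noetherian ring.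
\begin{enumerate}
\item[(a)] $\operatorname{Ass}(T)\ne\emptyset$, and $\operatorname{Ass}(T')\subseteq\operatorname{Ass}(T)$ for every submodule $T'$.
\item[(b)] The ring elements that kill some nonzero element of $T$ form the union of the primes in $\operatorname{Ass}(T)$.
\item[(c)] If $\operatorname{Ass}(T)=\{P\}$, then $P^nT=0$ for some $n$.
\item[(d)] (Primary decomposition.) There are submodules $Q_1,\dots,Q_l$ with $\bigcap_i Q_i=0$, none of which can be omitted, such that each $\operatorname{Ass}(T/Q_i)$ is a single prime $P_i$.
\end{enumerate}

\begin{lemma}\label{lem:chain}
A finitely generated $\Lambda$-module $V\neq0$ has a chain of submodules $0=V_0\subset V_1\subset\dots\subset V_q=V$ in which each factor is isomorphic to a nonzero ideal of $\Lambda/P$ for some $P\in\operatorname{Ass}(V)$.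
\end{lemma}

\begin{proof}
Take $Q_i,P_i$ as in (d) for $V$. The submodule $\bigcap_{j\ne i}Q_j$ is nonzero and embeds in $V/Q_i$, so by (a) its only associated prime is $P_i$, and $P_i\in\operatorname{Ass}(V)$. Put $V^{(0)}=V$ and $V^{(i)}=Q_1\cap\dots\cap Q_i$, so $V^{(l)}=0$. It suffices to refine each nonzero factor $T=V^{(i-1)}/V^{(i)}$. It embeds in $V/Q_i$, so $\operatorname{Ass}(T)=\{P\}$ with $P=P_i$. By (b), no element of $\Lambda\setminus P$ kills a nonzero element of $T$, so $T$ embeds in its localization $T_P$. By (c), the finitely generated $\Lambda_P$-module $T_P$ is killed by a power of the maximal ideal, so it has a composition series, with all factors isomorphic to the residue field $\operatorname{Frac}(\Lambda/P)$. Intersect this series with $T$. The factors of the resulting chain are finitely generated $\Lambda$-submodules of $\operatorname{Frac}(\Lambda/P)$, and multiplication by a common denominator of the generators embeds each in $\Lambda/P$, as an ideal. Omit the zero factors.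
\end{proof}

\begin{corollary}\label{cor:module}
A finitely generated $\Lambda$-module $V$ with an $A$-order has a computable $A$-order.
\end{corollary}

\begin{proof}
Let $V\ne0$, and take a chain as in Lemma~\ref{lem:chain}, with embeddings $V_i/V_{i-1}\to\Lambda/P_i$, $P_i\in\operatorname{Ass}(V)$. Each $\Lambda/P_i$ is isomorphic to a submodule of $V$, so it has an $A$-order, and by Proposition~\ref{prop:prime} a computable one. Restrict these to the factors and take the leading-term order on $V$, which is an $A$-order. Write $V=\Lambda^k/R$ and fix generators of $R$, generators $u_{i1},u_{i2},\dots$ of each $V_i$ and their images $d_{i1},d_{i2},\dots$ in $\Lambda/P_i$. Given $v\ne0$, find by membership tests the least $i$ with $v\in V_i$, search for $\lambda_j\in\Lambda$ with $v=\sum_j\lambda_ju_{ij}$, and compute the sign of $\sum_j\lambda_jd_{ij}$.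
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}, given Proposition~\ref{prop:prime}]
Let $G$ be finitely generated, metabelian and bi-orderable.

\emph{A computable copy.} By theorems of P.~Hall, a finitely generated metabelian group satisfies the maximal condition on normal subgroups \cite{Hall54} and is residually finite \cite{Hall59}. Write $G=F/N$ with $F$ free of finite rank, so $F''\subseteq N$. The first theorem, applied to $F/F''$, gives words $\rho_1,\dots,\rho_s$ such that $N$ is generated by $F''$ and the conjugates of the $\rho_i$. So the words trivial in $G$ can be enumerated. The nontrivial words can be enumerated too. List all finite groups $Q$ with $Q''=1$ and all maps of the generators to $Q$ that send each $\rho_i$ to $1$; these are the homomorphisms from $G$ to such groups, and by residual finiteness every nontrivial word survives in one of them. Hence the word problem is decidable, and the least words representing the elements form a computable copy. An isomorphism between two computable copies is computable: write the given element as a word in fixed generators, by search, and evaluate the word on their images. So it suffices to find a computable bi-order on one computable copy, which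 we call $G$.

\emph{The module.} The quotient $G/G'$ may have torsion, so we replace $G'$ by $M=\{g:g^k\in G'\text{ for some }k\ge1\}$, the preimage of the torsion subgroup of $G/G'$. It is normal, and $A=G/M\cong\mathbb{Z}^r$. It is abelian: if $g^k,h^l\in G'$, these commute, so by Lemma~\ref{lem:roots} $g$ commutes with $h^l$, and then $h$ commutes with $g$. (Orderability is needed: for the symmetric group $S_3$, $M$ is the whole group.) By the maximal condition $M$ is the normal closure of finitely many elements $m_1,\dots,m_k$, which then generate it as a $\mathbb{Z}[A]$-module. As $M$ is torsion-free, it embeds in $V=M\otimes\mathbb{Q}$, a $\Lambda$-module generated by $m_1,\dots,m_k$.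

\emph{The order.} A bi-order on $G$ gives an $A$-order on $M$ by Lemma~\ref{lem:ext}. It extends to $V$: give $v\neq0$ the sign of $nv$ for any $n\ge1$ with $nv\in M$. By Corollary~\ref{cor:module}, $V$ has a computable $A$-order. Restrict it to $M$ and form the bi-order of Lemma~\ref{lem:ext}. The homomorphism $G\to\mathbb{Z}^r$ is computable from its values on generators, and an element of its kernel $M$ can be written, by search, as a product of conjugates of the $m_i^{\pm1}$, which expresses it as an element of $V$. So the bi-order is computable.
\end{proof}

\section{From an order to a weighted positive point}\label{sec:point}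

Fix a prime $P\subset\Lambda$ and $D=\Lambda/P$. An $A$-order on $D$ can contain noncomputable information of two kinds. For $P=0$ and $r=2$, any group order on the monomials gives an $A$-order by the sign of the top coefficient, and the order on the monomials may be defined by a noncomputable slope. Or the order may compare values at a point of $\mathbb{R}_{>0}^r$ with noncomputable coordinates. We extract both ingredients from a given order and then replace the first by an integral weight and the second by an algebraic point.

For a homomorphism $w:A\to\mathbb{Z}$ and $0\ne f\in\Lambda$, the \emph{initial form} $\operatorname{in}_w(f)$ is the sum of the terms of $f$ of maximal $w$-weight. A homomorphism $\chi:A\to\mathbb{R}_{>0}$ extends linearly to a ring homomorphism $\chi:\Lambda\to\mathbb{R}$, evaluation at the point $(\chi(x_1),\dots,\chi(x_r))$.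

\begin{definition}
A \emph{weighted positive point} of $P$ is a pair of homomorphisms $w:A\to\mathbb{Z}$, $\chi:A\to\mathbb{R}_{>0}$ such that $\chi(\operatorname{in}_w(f))=0$ for all $0\neq f\in P$. It is \emph{algebraic} if the numbers $\chi(x_i)$ are algebraic.
\end{definition}

For $w=0$ this is a common zero of $P$ with positive coordinates. Weights are needed because such a zero may not exist.

\begin{example}\label{ex:run}
Let $A=\langle x,y\rangle\cong\mathbb{Z}^2$ and $P=(f)$ with $f=(x-1)^2+y$. With $t=x-1$ we have $D=\mathbb{Q}[x^{\pm1},t^{-1}]$ and $y=-t^2$, so $P$ is prime. It has no zero with $y>0$, and no ring order of $D$ makes $y$ positive. Yet $D$ has an $A$-order. Expand $d\neq0$ as a Laurent series $ct^k+\cdots$ with $c\ne0$, and give $d$ the sign of $(-1)^{\lfloor k/2\rfloor}c$. This is a leading-term order. Multiplication by $x=1+t$ fixes the leading term, and multiplication by $y$ turns it into $-ct^{k+2}$, which gives the same sign. In this order $1/2<x<2$, while $0<ny<1$ for all $n\geq 1$: the element $x$ is comparable to $1$, with real value $1$, and $y$ is infinitesimal. This is recorded by $w(x)=0$, $w(y)=-1$, $\chi(x)=\chi(y)=1$. It is a weighted positive point, since $\operatorname{in}_w(gf)=\operatorname{in}_w(g)\,(x-1)^2$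 for all $g\neq0$.
\end{example}

The first step carries out this analysis for an arbitrary order. If $A_0\le A$ is a subgroup and $\prec$ is a group order on $A/A_0$, let $\operatorname{in}_\prec(f)$ be the part of $f\neq0$ supported on the \emph{top coset}, the $\prec$-largest coset of $A_0$ that meets the support of $f$.

\begin{lemma}\label{lem:theta}
Suppose $D$ has an $A$-order. Then there are a subgroup $A_0\le A$, a group order $\prec$ on $A/A_0$ and a ring homomorphism $\theta:\mathbb{Q}[A_0]\to\mathbb{R}$ with $\theta(A_0)\subseteq\mathbb{R}_{>0}$ such that $\theta(b^{-1}\operatorname{in}_\prec(f))=0$ for every $0\ne f\in P$ and every $b$ in the top coset of $f$.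
\end{lemma}

\begin{proof}
Reversing the order if necessary, assume $1>0$ in $D$. Inequalities between elements of $\Lambda$ refer to their images in $D$. Every $a\in A$ is positive, being $a\cdot1$. For $a,b\in A$ write $a\ll b$ if $ka<b$ for all $k\ge1$, and $a\asymp b$ if $a\le kb$ and $b\le ka$ for some $k$. Exactly one of $a\ll b$, $a\asymp b$, $b\ll a$ holds, because the failure of $a\ll b$ means $b\le ka$ for some $k$. The relation $\asymp$ is an equivalence, $\ll$ is transitive and respects it, and both are invariant under multiplication by $A$. Hence $A_0=\{a:a\asymp1\}$ is a subgroup (if $a,b\asymp1$ then $ab\asymp b\asymp1$ and $1\asymp a^{-1}$), its cosets are the classes of $\asymp$, and $\ll$ induces a group order $\prec$ on $A/A_0$.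

Let $O\subseteq\Lambda$ be the $\mathbb{Q}$-span of the monoid $\{a\in A:a\ll1\text{ or }a\asymp1\}$; it is a subring containing $\mathbb{Q}[A_0]$. Each $f\in O$ satisfies $-k\le f\le k$ for some $k$, so
\[
\theta(f)=\sup\{q\in\mathbb{Q}:q\le f\text{ in }D\}
\]
is a real number. It depends only on the image of $f$ in $D$, monotonically, and $\theta(q)=q$ for $q\in\mathbb{Q}$; in particular $\theta$ vanishes on $O\cap P$. For rationals $q<\theta(f)<q'$ we have
\begin{equation}\label{eq:sandwich}
q<f<q'\quad\text{in }D.
\end{equation}
Adding two such inequalities, or multiplying one by a rational, and applying monotonicity shows that $\theta$ is $\mathbb{Q}$-linear. The order is not a ring order, so multiplicativity must come from $A$-invariance. For $a\in A\cap O$, multiply \eqref{eq:sandwich} by $a$ to get $qa<af<q'a$, hence $q\theta(a)\le\theta(af)\le q'\theta(a)$. Letting $q,q'\to\theta(f)$ gives $\theta(af)=\theta(a)\theta(f)$, and by linearity $\theta$ is a ring homomorphism on $O$. If $a\in A_0$, then $1\le ka$ for some $k$, so $\theta(a)\ge1/k$. If $a\ll1$, then $0<a<1/k$ for all $k$, so $\theta(a)=0$.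

Now let $0\ne f\in P$, with $b$ in its top coset. Then $b^{-1}f\in O\cap P$ is the sum of $b^{-1}\operatorname{in}_\prec(f)\in\mathbb{Q}[A_0]$ and terms $qa$ with $a\ll1$. So $\theta(b^{-1}\operatorname{in}_\prec(f))=\theta(b^{-1}f)=0$.
\end{proof}

An integral weight cannot reproduce $\prec$ on all of $A/A_0$, but it can do so on a finite set. We therefore need finitely many elements of $P$ that control all initial forms, and they must be chosen before the weight is. Let $\operatorname{in}_w(P)$ be the ideal of $\Lambda$ generated by the $\operatorname{in}_w(f)$, $0\neq f\in P$.

\begin{lemma}\label{lem:univ}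
There is a finite set $U\subseteq P\setminus\{0\}$ such that for every $w:A\to\mathbb{Z}$ the ideal $\operatorname{in}_w(P)$ is generated by the forms $\operatorname{in}_w(g)$, $g\in U$.
\end{lemma}

\begin{proof}
For an ideal $I$ of $\mathbb{Q}[x_0,\dots,x_r]$ and a weight vector $\omega$, define $\operatorname{in}_\omega$ of a polynomial and $\operatorname{in}_\omega(I)$ in the same way. The ideal $I$ has a finite \emph{universal} Gr\"obner basis, one that is a Gr\"obner basis for every term order, and for every $\omega\ge0$ the initial forms of its elements generate $\operatorname{in}_\omega(I)$ \cite[Theorem~1.2, Corollaries~1.3 and~1.9]{Sturmfels}. Our weights have negative entries, so we homogenize.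

Let $J=P\cap\mathbb{Q}[x_1,\dots,x_r]$, and let $J^h\subseteq\mathbb{Q}[x_0,\dots,x_r]$ be the ideal generated by the homogenizations $f^h$, $0\ne f\in J$. Take a finite universal Gr\"obner basis $U^h$ of $J^h$. Replacing its elements by their nonzero homogeneous components, which lie in $J^h$ and carry the same leading terms, we may assume that they are homogeneous. Let $\sigma$ be the substitution $x_0=1$. It sends $f^h$ to $f$, hence $J^h$ into $J$. On monomials of a fixed degree it is injective and turns the weight $(0,w)=(0,w(x_1),\dots,w(x_r))$ into $w$. So for homogeneous $F\ne0$ we have $\sigma(F)\ne0$ and $\sigma(\operatorname{in}_{(0,w)}F)=\operatorname{in}_w(\sigma F)$. Put $U=\sigma(U^h)\subseteq P\setminus\{0\}$.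

Given $w$ and $0\ne f\in P$, we may multiply $f$ by a monomial, a unit of $\Lambda$, and assume $f\in J$. Choose $c$ with $\omega=(0,w)+c(1,\dots,1)\ge0$. On homogeneous polynomials $\operatorname{in}_\omega=\operatorname{in}_{(0,w)}$, so $\operatorname{in}_{(0,w)}(f^h)=\sum_ih_i\operatorname{in}_{(0,w)}(g_i)$ with $g_i\in U^h$. Applying $\sigma$ gives $\operatorname{in}_w(f)=\sum_i\sigma(h_i)\operatorname{in}_w(\sigma g_i)$.
\end{proof}

\begin{proposition}\label{prop:point}
If $D$ has an $A$-order, then $P$ has an algebraic weighted positive point.
\end{proposition}

\begin{proof}
Take $A_0,\prec,\theta$ from Lemma~\ref{lem:theta} and $U$ from Lemma~\ref{lem:univ}. The ordered group $A/A_0$ is torsion-free and finitely generated, hence free, so $A=A_0\times A_1$ for some subgroup $A_1$.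

\emph{The weight.} Let $\Phi\subseteq A/A_0$ be the finite set of elements $c_gc^{-1}$, where $g\in U$, $c_g$ is the top coset of $g$, and $c\ne c_g$ is another coset meeting the support of $g$. Gordan's theorem, over $\mathbb{Q}$ and with denominators cleared, says that for $\phi_1,\dots,\phi_t\in\mathbb{Z}^s$ either some homomorphism $\mathbb{Z}^s\to\mathbb{Z}$ is positive on all $\phi_i$, or $\sum n_i\phi_i=0$ for some integers $n_i\ge0$, not all zero. All elements of $\Phi$ are $\succ1$, and so is every nonempty product of them, which excludes the second alternative. Let $w:A\to A/A_0\to\mathbb{Z}$ be the composite with a homomorphism positive on $\Phi$. It is constant on cosets of $A_0$ and gives $c_g$ a larger weight than the other cosets in the support of $g$. Thus $\operatorname{in}_w(g)=\operatorname{in}_\prec(g)$ for $g\in U$.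

\emph{The point.} Let $\chi_0:A\to\mathbb{R}_{>0}$ equal $\theta$ on $A_0$ and $1$ on $A_1$. For $g\in U$ and $b\in c_g$,
\[
\chi_0(\operatorname{in}_w(g))=\chi_0(b)\,\theta(b^{-1}\operatorname{in}_\prec(g))=0 .
\]
So the finitely many Laurent polynomials $\operatorname{in}_w(g)$, $g\in U$, have a common zero in $\mathbb{R}_{>0}^r$. After multiplication by monomials this is a first-order statement about ordered fields with rational coefficients. By Tarski's transfer principle such a statement holds in $\mathbb{R}$ if and only if it holds in the field of real algebraic numbers. So there is a common zero with positive algebraic coordinates. Evaluation $\chi$ at this point kills the generators of $\operatorname{in}_w(P)$ given by Lemma~\ref{lem:univ}, hence the whole ideal.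
\end{proof}

\section{From a weighted positive point to a computable order}\label{sec:local}

The original order is now discarded. Proposition~\ref{prop:prime} follows from Proposition~\ref{prop:point} and the next statement.

\begin{proposition}\label{prop:build}
If the prime $P$ has an algebraic weighted positive point $(w,\chi)$, then $D=\Lambda/P$ has a computable $A$-order.
\end{proposition}

\subsection{The local ring of the point}

We may assume $w\ne0$. Indeed, if $w=0$, let $A'=A\times\langle y\rangle$ with $y$ of infinite order, $P'=P\,\mathbb{Q}[A']$, $w'(ay^k)=-k$ and $\chi'(ay^k)=\chi(a)$. Then $\mathbb{Q}[A']/P'=D[y^{\pm1}]$ is a domain. An element $0\ne\sum_kf_ky^k\in P'$ has all $f_k\in P$, and its initial form is $f_ky^k$ for the least $k$ with $f_k\neq0$, which $\chi'$ kills. A computable $A'$-order on $D[y^{\pm1}]$ restricts to a computable $A$-order on $D$. Dividing $w$ by a positive integer does not change initial forms, so we may also assume that $w$ is onto $\mathbb{Z}$.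

Let $A_w=\ker w$ and choose $y\in A$ with $w(y)=-1$, so $A=A_w\times\langle y\rangle$. As in Example~\ref{ex:run}, $y$ is to be infinitesimal, and $a\in A_w$ is to have the real value $\chi(a)$. Accordingly let $O_w=\mathbb{Q}[A_w][y]$, the span of the monomials of weight $\le0$, and let $\rho:O_w\to\mathbb{R}$ be the ring homomorphism that is $\chi$ on $\mathbb{Q}[A_w]$ and sends $y$ to $0$. It kills $O_w\cap P$. For let $f=f_0+yf_1\in P$ with $f_0\in\mathbb{Q}[A_w]$ and $f_1\in O_w$. Then $\rho(f)=\chi(f_0)$, and either $f_0=0$ or $f_0=\operatorname{in}_w(f)$. So $\rho$ is defined on
\[
D_0=O_w/(O_w\cap P)\subseteq D .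
\]
This is a finitely generated $\mathbb{Q}$-algebra and a Noetherian domain, $y\ne0$ in $D_0$ because $y$ is a unit of $D$, and $D=D_0[y^{-1}]$. The image $K=\rho(D_0)$ lies in the number field generated by the $\chi(x_i)$. It is a domain of finite dimension over $\mathbb{Q}$, hence a number field $K\subset\mathbb{R}$. So $\mathfrak m=\ker\rho$ is a maximal ideal, $y\in\mathfrak m$, and $\rho(a)>0$ for $a\in A_w$.

The value $\rho(d)$ gives a sign to $d\in D_0\setminus\mathfrak m$. For elements of $\mathfrak m$ we need a leading term, so we need a filtration with zero intersection. Recall Krull's intersection theorem: in a Noetherian local ring, the powers of a proper ideal have intersection $0$. We therefore pass to the local ring $L=(D_0)_{\mathfrak m}$. Because $P$ is prime, $D_0\subseteq L$ and $D\subseteq L[y^{-1}]\subseteq\operatorname{Frac}(D)$.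

The $\mathfrak m$-adic filtration suits $A_w$, whose elements act on its factors as positive scalars. It does not suit $y\in\mathfrak m$, which moves elements between factors: in Example~\ref{ex:run}, where $D_0=\mathbb{Q}[x^{\pm1}]$ and $\mathfrak m=(t)$, ordering the $k$th factor by the basis $t^k$ makes $y=-t^2$ reverse every sign. So we first divide out the largest power of $y$, and use the $\mathfrak m$-adic filtration only on $L/yL$. In the example $L/yL=\mathbb{Q}[t]/(t^2)$ has two factors, with bases $1$ and $t$, and $ct^{2j+i}+\cdots=y^j\bigl((-1)^jct^i+\cdots\bigr)$ with $i\in\{0,1\}$ gets the sign of $(-1)^jc$. This is the order found there.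

In general, put
\[
\mathfrak q_i=\mathfrak m^i+yD_0,\qquad W_i=\mathfrak q_i/\mathfrak q_{i+1}\qquad(i\ge0),
\]
so $\mathfrak q_0=D_0$. Since $\mathfrak m\mathfrak q_i\subseteq\mathfrak q_{i+1}$, the ring $D_0$ acts on $W_i$ through $\rho$, and $W_i$ is a $K$-vector space. The next lemma lets us define the order in $L$ and compute it in $D_0$.

\begin{lemma}\label{lem:loc}
\begin{enumerate}
\item[(i)] $\bigcap_jy^jL=0$ and $\bigcap_i\mathfrak q_iL=yL$.
\item[(ii)] $\mathfrak q_iL\cap D_0=\mathfrak q_i$, and the natural map $W_i\to\mathfrak q_iL/\mathfrak q_{i+1}L$ is an isomorphism. For $h\in\mathfrak q_i$ and $g\in D_0\setminus\mathfrak m$, the class of $h/g$ corresponds to $\rho(g)^{-1}$ times the class of $h$.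
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Apply Krull's theorem to the ideal $yL$ of $L$, and to the maximal ideal of the Noetherian local ring $L/yL$, whose $i$th power is $\mathfrak q_iL/yL$.

(ii) Let $g\in D_0\setminus\mathfrak m$. As $\mathfrak m$ is maximal, $1=gs+\mu$ with $s\in D_0$, $\mu\in\mathfrak m$, and raising to the $i$th power gives $1=gs_i+\mu^i$ with $s_i\in D_0$. If $h\in\mathfrak q_iL\cap D_0$, then $gh\in\mathfrak q_i$ for some such $g$, and $h=s_i(gh)+\mu^ih\in\mathfrak q_i$. This is the first claim, and for $i+1$ it gives injectivity. Every element of $\mathfrak q_iL$ has the form $h/g$ with $h\in\mathfrak q_i$, and $h/g-sh=\mu h/g\in\mathfrak q_{i+1}L$ with $\rho(s)=\rho(g)^{-1}$. This gives surjectivity and the last claim.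
\end{proof}

\subsection{The order and its computation}

\begin{proof}[Proof of Proposition~\ref{prop:build}]
Fix generators of $O_w\cap P$, which present $D_0$ so that ideal membership is decidable, and generators $\mu_1,\dots,\mu_e$ of $\mathfrak m$.

\emph{Orders on the $W_i$.} There are infinitely many spaces $W_i$, so their bases must be chosen by a uniform rule. The products of $i$ of the $\mu$'s (for $i=0$, the element $1$) span $W_i$, since they generate $\mathfrak m^i$ and $y\in\mathfrak q_{i+1}$. List them in a fixed computable order, and keep a product if it is not in the $K$-span of the products kept before it. A $K$-span in $W_i$ is a $D_0$-submodule, so the test is membership in the ideal generated by $\mathfrak q_{i+1}$ and the products kept. This yields a $K$-basis of $W_i$, computably in $i$. Order $W_i$ by the sign, in $K\subset\mathbb{R}$, of the first nonzero coordinate. Positive scalars from $K$ preserve this order.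

\emph{The order on $D$.} By Lemma~\ref{lem:loc}, the subgroups $\mathfrak q_iL/yL$ of $L/yL$ have intersection $0$ and factors $W_i$. Give $L/yL$ the leading-term order. An element $a\in A_w$ is a unit of $D_0$, so it preserves each $\mathfrak q_iL$, and it acts on $W_i$ as the scalar $\rho(a)>0$. So this order is $A_w$-invariant. Next filter $L[y^{-1}]$ by the subgroups $y^jL$, $j\in\mathbb{Z}$, whose union is everything and whose intersection is $0$. Division by $y^j$ identifies $y^jL/y^{j+1}L$ with $L/yL$, as $L$ is a domain; order the factors through this identification and take the leading-term order. Elements of $A_w$ preserve this filtration and the orders on its factors. The element $y$ shifts the filtration and induces the identity of $L/yL$. By Lemma~\ref{lem:filt} we obtain an $A$-order on $L[y^{-1}]$, and we restrict it to $D$. Explicitly,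
\begin{equation}\label{eq:sign}
\text{if } d=y^ju \text{ with } u\in\mathfrak q_iL\setminus\mathfrak q_{i+1}L,\text{ then $d$ has the sign of the class of $u$ in }W_i,
\end{equation}
and every $d\ne0$ has this form, for unique $j$, $u$ and $i$.

\emph{The algorithm.} Given an element of $\Lambda$, decide whether its image $d\in D$ is $0$. If not, multiply by a power of $y$, which does not change the sign, to get $0\ne d\in D_0$. Search for $i,j\ge0$ and $g,h\in D_0$ with
\[
g\notin\mathfrak m,\qquad gd=y^jh,\qquad h\in\mathfrak q_i,\qquad h\notin\mathfrak q_{i+1}.
\]
All four conditions are ideal membership tests in $D_0$.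

The search succeeds. Write $d=y^ju$ as in \eqref{eq:sign}, where $j\ge0$ because $d\in L$, and $u=h/g$ with $h\in D_0$, $g\in D_0\setminus\mathfrak m$. As $g$ is a unit of $L$, also $h\in\mathfrak q_iL\setminus\mathfrak q_{i+1}L$, so $h\in\mathfrak q_i\setminus\mathfrak q_{i+1}$ by Lemma~\ref{lem:loc}(ii).

Any result determines the sign. Put $u=h/g$, so $d=y^ju$. By Lemma~\ref{lem:loc}(ii), $h$ and hence $u$ lie in $\mathfrak q_iL\setminus\mathfrak q_{i+1}L$, and the class of $u$ is $\rho(g)^{-1}$ times that of $h$. By \eqref{eq:sign}, the sign of $d$ is the sign of $\rho(g)$ times the sign of the class of $h$ in $W_i$.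

It remains to compute these two signs. Let $\pi_1,\dots,\pi_n$ be the products kept for $W_i$, and search for $c_1,\dots,c_n\in D_0$ with $h-\sum_\nu c_\nu\pi_\nu\in\mathfrak q_{i+1}$. The coordinates of the class of $h$ are $\rho(c_1),\dots,\rho(c_n)$. For $c\in D_0$, we have $\rho(c)=0$ if and only if $c\in\mathfrak m$, which is decidable. If $\rho(c)\neq0$, it is a rational Laurent polynomial in the fixed real algebraic numbers $\chi(x_1),\dots,\chi(x_r)$. These can be approximated computably to any precision, and a good enough approximation reveals the sign. Hence the $A$-order on $D$ is computable.
\end{proof}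

This completes the proofs of Proposition~\ref{prop:prime} and Theorem~\ref{thm:B}.

\begin{thebibliography}{9}

\bibitem{Hall54}
P.~Hall, 1954.

\bibitem{Hall59}
P.~Hall, 1959.

\bibitem{JS}
Jockusch and Soare, \emph{$\Pi^0_1$ classes and degrees of theories}, 1972.

\bibitem{source}
\emph{Ordered Groups, Computability and Cantor-Bendixson Rank},
\texttt{https://www2.math.uconn.edu/}\allowbreak\texttt{\textasciitilde{}solomon/}\allowbreak\texttt{WaseetKazmi\_Dissertation\_Final.pdf}.

\bibitem{Sturmfels}
Sturmfels, \emph{Gr\"obner Bases and Convex Polytopes}.

\end{thebibliography}
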